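# A space with a bad point whose square splits into two locally Čech-complete pieces

Throughout, all spaces are Tychonoff, and a neighborhood of a point need not be open.

## 1. A fan with uncountably many blades

Give $\omega_1$ the discrete topology, let $\omega+1$ be a convergent sequence with its limit $\omega$, and let $K=\{\ell\}\cup \omega_1\times(\omega+1)$ be the one-point compactification of the locally compact space $\omega_1\times(\omega+1)$. A compact subset of $\omega_1\times(\omega+1)$ meets only finitely many columns $\{\alpha\}\times(\omega+1)$. So the sets
$$K_F=\{\ell\}\cup(\omega_1\setminus F)\times(\omega+1),\qquad F\subset\omega_1\text{ finite},$$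
form a neighborhood base at $\ell$, and each is clopen. Remove the tips of the columns: put
$$R=\omega_1\times\{\omega\},\qquad D=\omega_1\times\omega,\qquad Y=K\setminus R=D\cup\{\ell\}.$$
The space $Y$ is dense in $K$. All its points except $\ell$ are isolated, and the neighborhoods of $\ell$ are the sets that contain some $Y_F=Y\cap K_F$.

How complete is $Y$? Here are the two notions we need.

**Definition.** A space $Y$ is *Čech-complete* if it is a $G_\delta$-subset of its Čech–Stone compactification $\beta Y$. It is *locally Čech-complete* if every point of $Y$ has a neighborhood that is Čech-complete as a subspace.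

The irrationals are Čech-complete. The rationals are not even locally Čech-complete, since by the Baire category theorem $\mathbb Q\cap[a,b]$ is not a $G_\delta$ in $[a,b]$. The compactification does not matter: a Čech-complete space is $G_\delta$ in each of its compactifications (Engelking, *General Topology*, Theorem 3.9.1). We use this in the following form.

**(F1)** *If $S$ is a Čech-complete subspace of a space $K$, then $S$ is $G_\delta$ in $\overline S^{K}$. If moreover $K$ is compact, then $\overline S\setminus S$ is $\sigma$-compact.*

Indeed $\overline S^{\beta K}$ is a compactification of $S$, so $S$ is $G_\delta$ in it; intersect with $K$. If $K$ is compact, $\overline S\setminus S$ is an $F_\sigma$-set in the compact space $\overline S$.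

Back to the fan. Each open set around $\ell$ contains some $K_F$, hence all but finitely many points of $R$. Therefore
$$\text{every } G_\delta\text{-subset of } K \text{ that contains } \ell \text{ contains all but countably many points of } R. \tag{1}$$
In particular $Y$ is not $G_\delta$ in $K$, so $Y$ is not Čech-complete. Any neighborhood of $\ell$ in $Y$ contains some $Y_F$, which is closed in $Y$ and homeomorphic to $Y$. Closed subspaces of Čech-complete spaces are Čech-complete, so $Y$ is not locally Čech-complete at $\ell$.

Still, $Y=D\cup\{\ell\}$ is a union of two discrete subspaces. So a union of two Čech-complete subspaces can be very incomplete. Now square. The space $Y^2$ is a union of three discrete subspaces,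
$$D\times D,\qquad (D\times\{\ell\})\cup(\{\ell\}\times D),\qquad \{(\ell,\ell)\};$$
in the middle one, $\{d\}\times Y$ is a neighborhood of $(d,\ell)$ that contains no other point of it. Can we do with two pieces? Putting $(\ell,\ell)$ together with $D\times D$ does not help, because that union contains the diagonal of $Y^2$, a closed copy of $Y$. In fact nothing helps, even if the pieces are only asked to be *locally* Čech-complete.

**Proposition 1.** *The square of the fan $Y$ is not a union of two locally Čech-complete subspaces.*

*Proof.* Suppose $Y^2=Y_0\cup Y_1$ with both pieces locally Čech-complete, and say $(\ell,\ell)\in Y_0$. Some neighborhood of $(\ell,\ell)$ in $Y_0$ is Čech-complete, and it contains $Y_0\cap Y_F^2$ for some finite $F$. This set is closed in $Y_0$, so it is Čech-complete. Replace $Y,K$ by the homeomorphic copies $Y_F,K_F$, and $Y_i$ by $Y_i\cap Y_F^2$. So we may assume that $Y_0$ is Čech-complete, while $Y_1$ is still locally Čech-complete.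

Let $z\in R$. We claim $(z,\ell)\in\overline{Y_0}$, with closure in $K^2$. If not, an open box $S\times T\ni(z,\ell)$ in $K^2$ misses $Y_0$. Then $(S\times T)\cap Y^2$ is an open subset of $Y_1$, hence locally Čech-complete. By density pick $s\in S\cap Y$. The closed subset $\{s\}\times(T\cap Y)$ is locally Čech-complete too. But $T\cap Y$ is a neighborhood of $\ell$ in $Y$, so $Y$ would be locally Čech-complete at $\ell$, which is false.

By (F1), $Y_0=\overline{Y_0}\cap H$ with $H$ a $G_\delta$-set in $K^2$. The set $\{z\in K:(z,\ell)\in H\}$ is $G_\delta$ in $K$ and contains $\ell$, so by (1) it contains some $z\in R$. Then $(z,\ell)\in\overline{Y_0}\cap H=Y_0\subset Y^2$, although $z\notin Y$. This is a contradiction. $\square$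

(We used that open and closed subspaces inherit local Čech-completeness; see (F5) below.) The fan suggests a general statement, which is the following question from *Topology Proceedings* (https://topology.nipissingu.ca/tp/reprints/v24/tp24218.pdf).

**Question.** *Let $X^2=X_0\cup X_1$, where $X_0,X_1$ are locally Čech-complete subspaces of $X^2$. Is $X$ locally Čech-complete?*

## 2. Statements and tools

The answer is no, with no set-theoretic hypothesis.

**Main Theorem.** *In ZFC there is a first countable zero-dimensional space $X$ that is not locally Čech-complete, although $X^2=X_0\cup X_1$ with $X_0$ Čech-complete and $X_1$ locally Čech-complete.*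

For a space $Y$ let $N(Y)$ be the set of points with no Čech-complete neighborhood in $Y$. It is closed in $Y$. For instance, $N(Y)=\{\ell\}$ for the fan. Around the Main Theorem we shall prove four results and a corollary.

**Theorem A.** *For the same $X$ and every $k\ge2$, $X^k$ is a union of $k$ locally Čech-complete subspaces.*

**Theorem B.** *Let $k\ge1$, let $Y_1$ be not Čech-complete, and let $Y_2,\dots,Y_k$ be not locally Čech-complete. Then $Y_1\times\dots\times Y_k$ is not a union of $k$ Čech-complete subspaces. Consequently, if $X^k$ is a union of $k$ Čech-complete subspaces, then $X$ is locally Čech-complete.*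

**Theorem C.** *(1) There is in ZFC a space $Z$ that is not Čech-complete, while each $Z^k$ ($k\ge1$) is a union of two Čech-complete subspaces. So in Theorem B "locally Čech-complete" cannot be improved to "Čech-complete" for any $k\ge2$, and for $k=2$ it is not enough to assume that both factors are not Čech-complete. (2) For $k=2$, Theorem B fails if one of the two subspaces is only locally Čech-complete.*

**Corollary.** *If $X^2=X_0\cup X_1$ with $X_0,X_1$ locally Čech-complete and paracompact, then $X$ is locally Čech-complete.*

**Theorem D.** *Let $X^2=X_0\cup X_1$ with $X_0,X_1$ locally Čech-complete. Then $N(X)$ is a locally Čech-complete subspace, and every point of $X$ lies in a compact set of countable character in $X$.*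

A compact set $M\subset X$ has *countable character* in $X$ if there are countably many open sets containing $M$ such that every open set containing $M$ contains one of them. (A space all of whose points lie in such sets is said to have *pointwise countable type*.) In a first countable space every singleton is such a set. In the fan, no compact $M\subset Y$ with $\ell\in M$ is. Indeed, let $G_n\supset M$ be open in $Y$ and let $G_n\supset Y_{F_n}$. Pick $\alpha\notin\bigcup_nF_n$. The set $M\cap(\{\alpha\}\times\omega)$ is a compact subset of a discrete space, so it is finite and misses some $(\alpha,m)$. Then $Y\setminus\{(\alpha,m)\}$ is an open set containing $M$ and containing no $G_n$.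

We take the following textbook facts for granted. Čech-completeness passes to closed subsets and to $G_\delta$-subsets, to discrete sums and to countable products, and to perfect images and perfect preimages. A map is *perfect* if it is continuous and closed with compact fibers; the projection $[0,1]\times Y\to Y$ is an example. Besides (F1) we use four consequences.

**(F2)** *If $T\subset\hat T$, $\hat T$ is compact and $\hat T\setminus T$ is $\sigma$-compact, then $T$ is Čech-complete.* Indeed $T$ is $G_\delta$ in the compact, hence Čech-complete, space $\hat T$.

**(F3)** *If $V=V_1\cup\dots\cup V_n$ with each $V_i$ open in $V$ and Čech-complete, then $V$ is Čech-complete.* Write $V_i=O_i\cap V$ with $O_i$ open in $\beta V$. Since $V$ is dense in $\beta V$, $O_i\subset\overline{V_i}$. By (F1), $V_i=\overline{V_i}\cap H_i$ with $H_i$ a $G_\delta$-set in $\beta V$, so $V_i=O_i\cap H_i$ is $G_\delta$ in $\beta V$. A finite union of $G_\delta$-sets is $G_\delta$.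

**(F4)** *If $V=V_1\cup\dots\cup V_n$ with each $V_i$ closed in $V$ and Čech-complete, then $V$ is Čech-complete.* The natural map $\bigoplus_iV_i\to V$ is closed, since the image of a closed set is a union of $n$ closed sets, and its fibers have at most $n$ points. So it is perfect.

**(F5)** *Locally compact spaces are Čech-complete. Local Čech-completeness passes to closed subspaces, open subspaces and finite products. A point with a Čech-complete neighborhood has arbitrarily small open Čech-complete neighborhoods.* A locally compact $Y$ is open in $\beta Y$. If $V$ is a Čech-complete neighborhood of $x$ and $O$ is an open set containing $x$, then $O\cap\operatorname{int}V$ is open in $V$, hence $G_\delta$ in $V$, hence Čech-complete. This gives the last statement and the one on open subspaces. For a closed subspace intersect $V$ with it. For products take products of neighborhoods.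

One easy case of the Question shows where the difficulty lies. Suppose $X$ is separable metrizable and $X_0,X_1$ are Čech-complete. Take a metrizable compactification $K$ of $X$. Each $X_i$ is $G_\delta$ in its closure in $K^2$, and closed subsets of the metrizable space $K^2$ are $G_\delta$, so $X^2=X_0\cup X_1$ is $G_\delta$ in $K^2$. Hence $X^2$ is Čech-complete, and so is its closed subspace $\{x\}\times X\cong X$. In general, closures are not $G_\delta$-sets. This is the obstacle, and the fan is an example.

## 3. Slices through a bad point: the proof of Theorem B

The proof of Proposition 1 had two moves: near a bad second coordinate *both* pieces are dense, so the closures in (F1) impose no restriction there; then cutting along that coordinate turns $G_\delta$-sets in the product into $G_\delta$-sets in one factor. If all pieces are Čech-complete, these two moves prove Theorem B. The first reading should be with $k=2$.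

*Proof of Theorem B.* We use induction on $k$. The case $k=1$ is trivial. Let $k\ge2$ and suppose $\prod Y_i=X_1\cup\dots\cup X_k$ with every $X_j$ Čech-complete. Let $C_i=\beta Y_i$ and $P=\prod C_i$. Fix $p_i\in N(Y_i)$ for $i\ge2$ and put $q=(p_2,\dots,p_k)$. Closures are taken in $P$.

**Step 1: every piece is dense along the slice through $q$.** We claim that $(z,q)\in\overline{X_j}$ for all $z\in C_1\setminus Y_1$ and all $j$. If not, an open box $S\times\prod_{i\ge2}T_i\ni(z,q)$ misses $X_j$. Pick $s\in S\cap Y_1$, which is possible because $Y_1$ is dense in $C_1$. The set $\{s\}\times\prod_{i\ge2}(T_i\cap Y_i)$ is covered by its intersections with the $k-1$ sets $X_l$, $l\ne j$. Each intersection is an open subset of the closed subset $X_l\cap(\{s\}\times\prod_{i\ge2}Y_i)$ of $X_l$, hence is Čech-complete. So $\prod_{i\ge2}(T_i\cap Y_i)$ is a union of $k-1$ Čech-complete subspaces. But $T_i\cap Y_i$ is open in $Y_i$ and contains $p_i\in N(Y_i)$, so it is not locally Čech-complete, and in particular not Čech-complete. This contradicts the inductive hypothesis for $k-1$ factors.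

**Step 2: cutting along the slice makes $Y_1$ a $G_\delta$.** By (F1), $X_j=\overline{X_j}\cap H_j$ with $H_j$ a $G_\delta$-set in $P$. The set $G_j=\{z\in C_1:(z,q)\in H_j\}$ is a preimage of $H_j$ under a continuous map, so it is $G_\delta$ in $C_1$. If $z\in G_j\setminus Y_1$, then by Step 1 $(z,q)\in\overline{X_j}\cap H_j=X_j\subset\prod Y_i$, which is impossible. So $G_j\subset Y_1$. Conversely, if $y\in Y_1$, then $(y,q)\in\prod Y_i$ lies in some $X_j\subset H_j$, so $y\in G_j$. Hence $Y_1=\bigcup_{j}G_j$ is a finite union of $G_\delta$-sets in $\beta Y_1$, so $Y_1$ is Čech-complete. This is a contradiction.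

For the last sentence of the theorem: if $X$ were not locally Čech-complete, take $Y_1=\dots=Y_k=X$. $\square$

## 4. Where locally Čech-complete pieces escape

It is natural to try the same proof for the Question. Let $p\in N(X)$ and $(p,p)\in X_0$. As in Proposition 1, pass to a closed neighborhood $U$ of $p$ with $X_0\cap U^2$ Čech-complete. Step 1 survives for both pieces, since it is a local argument. Step 2 survives for $X_0$: it yields a $G_\delta$-set $G_0$ of $\beta U$, contained in $U$, with $y\in G_0$ whenever $y\in U$ and $(y,p)\in X_0$.

It breaks for $X_1$. The point $(p,p)$ need not belong to $X_1$, so shrinking $U$ need not make $X_1\cap U^2$ Čech-complete. A point $(y,p)\in X_1$ has a Čech-complete neighborhood in $X_1$, but its size depends on $y$. So Step 2 gives, for each such $y$, only some open $S_y\ni y$ in $\beta U$ such that $S_y\cap U$ is $G_\delta$. In other words, $X$ is locally Čech-complete *at $y$*, and this says nothing at $p$. (We carry this out in Section 10.)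

The slice argument therefore yields no contradiction if $X$ is locally Čech-complete off $p$, the point $(p,p)$ is in $X_0$, and all $(x,p),(p,x)$ with $x\ne p$ are in $X_1$. From $X_0$ we keep one demand: the $G_\delta$-set $G_0\ni p$ lies in $U$. This is what the fan violates, by (1), and it causes no trouble if $p$ has a countable neighborhood base. So we aim for
$$X=\{p\}\cup(\omega\times Z),$$
a sequence of clopen copies of $Z$ converging to $p$, where $Z$ is locally Čech-complete but not Čech-complete.

It remains to split the blocks $(\{n\}\times Z)\times(\{m\}\times Z)$ as $Z^2=E\cup F$, giving $E$ to $X_0$ and $F$ to $X_1$. The blocks with $n,m$ large lie in any given neighborhood of $(p,p)$, so $E$ must be Čech-complete, not just locally so. The trivial choice $E=\emptyset$, $F=Z^2$ is impossible: a neighborhood of $((n,x),p)$ in $X_1$ would then contain the closed copies $\{(n,x)\}\times(\{m\}\times Z)$ of $Z$ for large $m$. It will be enough that $E$ and $F$ are both Čech-complete. So we want a space $Z$ that is locally Čech-complete, not Čech-complete, and whose square is a union of two Čech-complete subspaces.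

## 5. Many limit points, each seeing countably many columns

The fan fails to be locally Čech-complete because its limit $\ell$ sees uncountably many columns. We replace $\ell$ by many limit points $\ell_A$, each converged to by the columns of one countable set $A\subset\omega_1$. There must be enough of them that no infinite part of the set $R$ of tips is closed.

A family of infinite sets is *almost disjoint* if any two distinct members have finite intersection. For example, $\{2^n:n<\omega\}$ and $\{3^n:n<\omega\}$ meet only in $1$. For each limit ordinal $\delta$ with $0<\delta<\omega_1$ let $\mathcal S_\delta$ be the family of all $A\subset\delta$ of order type $\omega$ with $\sup A=\delta$. By Zorn's lemma choose a maximal almost disjoint $\mathcal A_\delta\subset\mathcal S_\delta$. (For $\delta=\omega$ one may take $\mathcal A_\omega=\{\omega\}$, or the family consisting of the even numbers and the odd numbers: an infinite subset of $\omega$ meets one of these in an infinite set.) Put $\mathcal A=\bigcup_\delta\mathcal A_\delta$. If $A\in\mathcal A_\delta$, $A'\in\mathcal A_{\delta'}$ and $\delta<\delta'$, then $A\cap A'\subset A'\cap\delta$, which is finite because $A'$ has order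 type $\omega$ and supremum $\delta'>\delta$. So $\mathcal A$ is almost disjoint.

Let $W=\omega_1\times(\omega+1)\cup\{\ell_A:A\in\mathcal A\}$ with this topology: the points $(\alpha,n)$, $n<\omega$, are isolated; $(\alpha,\omega)$ has basic neighborhoods $\{\alpha\}\times[n,\omega]$; and $\ell_A$ has basic neighborhoods
$$N(A,F)=\{\ell_A\}\cup(A\setminus F)\times(\omega+1),\qquad F\text{ finite}.$$
Basic sets are open, because with a tip $(\alpha,\omega)$ the set $N(A,F)$ contains its whole column. They are compact: any $N(A,F')$ leaves out only finitely many compact columns of $N(A,F)$. Finally $W$ is Hausdorff. To separate $\ell_A$ from $\ell_{A'}$ use $F=A\cap A'$ for both; to separate $\ell_A$ from a point of column $\alpha$ use $F=\{\alpha\}$ and that column; the remaining cases are clear. So $W$ is Hausdorff with a base of compact open sets. Hence it is locally compact and zero-dimensional, thus Tychonoff, and it is first countable because each $A$ has countably many finite subsets. Put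
$$R=\omega_1\times\{\omega\},\qquad D=\omega_1\times\omega,\qquad L=\{\ell_A:A\in\mathcal A\},\qquad Z=D\cup L=W\setminus R.$$
Here $Z$ is dense in $W$, since $(\alpha,n)\to(\alpha,\omega)$. The set $D$ is open and discrete, and $L$ is closed in $Z$ and discrete, since $N(A,F)\cap L=\{\ell_A\}$.

The *rank* of a point is $r(\alpha,i)=\alpha$, and $r(\ell_A)=\delta$ if $A\in\mathcal A_\delta$. Let $W_{\le\alpha}=\{w\in W:r(w)\le\alpha\}$ and $Z_{\le\alpha}=Z\cap W_{\le\alpha}$.

**Claim 1.** *$Z_{\le\alpha}$ is clopen in $Z$ and Čech-complete. Hence $Z$ is locally Čech-complete.*

*Proof.* A column lies entirely in $W_{\le\alpha}$ or entirely in its complement, so we only look at points $\ell_A$. If $r(\ell_A)=\delta\le\alpha$, then $A\subset\delta$, so $N(A,\emptyset)\subset W_{\le\alpha}$; thus $W_{\le\alpha}$ is open. If $r(\ell_A)=\delta>\alpha$, then $\alpha+1<\delta$, so $A\cap(\alpha+1)$ is finite, and $N(A,A\cap(\alpha+1))$ misses $W_{\le\alpha}$; thus $W_{\le\alpha}$ is closed. Now $R\cap W_{\le\alpha}=(\alpha+1)\times\{\omega\}$ is countable. So $Z_{\le\alpha}=W_{\le\alpha}\setminus R$ is $G_\delta$ in the locally compact space $W_{\le\alpha}$, hence Čech-complete. Every $z\in Z$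 lies in the open set $Z_{\le r(z)}$. $\square$

**Claim 2.** *$Z$ is not Čech-complete.*

*Proof.* Otherwise, by (F1), $Z$ is $G_\delta$ in $\overline Z^W=W$, so $R=\bigcup_{k<\omega}T_k\times\{\omega\}$ with each $T_k\times\{\omega\}$ closed in $W$. As $\omega_1$ is uncountable, some $T_k$ is uncountable. Let $B\subset T_k$ have order type $\omega$ and let $\delta=\sup B$. Then $\delta$ is a limit ordinal below $\omega_1$ and $B\in\mathcal S_\delta$. By maximality some $A\in\mathcal A_\delta$ has $A\cap B$ infinite (if $B\in\mathcal A_\delta$, take $A=B$). For every finite $F$ there is $\beta\in(A\cap B)\setminus F$, and $(\beta,\omega)\in N(A,F)$. So $\ell_A\in\overline{T_k\times\{\omega\}}=T_k\times\{\omega\}\subset R$. This is a contradiction. $\square$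

## 6. Splitting $Z^k$ by the coordinate of largest rank

We need two Čech-complete pieces. Sorting the points of $Z^2$ by type, that is, by membership of the coordinates in $D$ or $L$, cannot work. A Čech-complete piece contains no copy of $Z$ that is closed in the piece. So $D\times D$ cannot be grouped with $D\times L$ or $L\times D$, since the union would contain some $\{d\}\times Z$ or $Z\times\{d\}$. Nor can it be grouped with $L\times L$, since the union would contain the diagonal. Hence $D\times D$ is alone, but then the other group contains $(L\times L)\cup(L\times D)\supset\{\ell\}\times Z$.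

The trouble is full slices. By Claim 1, a slice cut off at a fixed rank is harmless. So look at a coordinate $x_i$ *of largest rank*: once it is fixed, all other coordinates lie in the Čech-complete space $Z_{\le r(x_i)}$. Then sort by the type of this coordinate only. If it is in $D$, the slices $\{x_i=d\}$ are open. If it is in $L$, they form a discrete family of closed sets. Either way the slices glue to a discrete sum. The two types have to be kept apart, because open pieces are glued by (F3) and closed pieces by (F4).

**Claim 3.** *For every $k\ge1$, $Z^k=E_k\cup F_k$ with $E_k,F_k$ Čech-complete.*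

*Proof.* For $i\le k$ put
$$E_k^i=\{x\in Z^k:x_i\in D,\ r(x_j)\le r(x_i)\ \forall j\},\qquad F_k^i=\{x\in Z^k:x_i\in L,\ r(x_j)\le r(x_i)\ \forall j\},$$
and let $E_k=\bigcup_{i\le k}E_k^i$, $F_k=\bigcup_{i\le k}F_k^i$. Every $x$ has a coordinate of maximal rank, so $Z^k=E_k\cup F_k$. The two sets may overlap, which does no harm.

**Step 1: $E_k$ is Čech-complete.** For $d\in D$ the sets $\{x:x_i=d\}$ are pairwise disjoint and open in $Z^k$, and $E_k^i$ meets such a set in an open copy of $(Z_{\le r(d)})^{k-1}$. So $E_k^i$ is open in $Z^k$ and homeomorphic to $\bigoplus_{d\in D}(Z_{\le r(d)})^{k-1}$, a discrete sum of Čech-complete spaces by Claim 1. By (F3), $E_k$ is Čech-complete.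

**Step 2: $F_k$ is Čech-complete.** Since $L$ is closed and discrete in $Z$, the set $\{x:x_i\in L\}$ is closed in $Z^k$ and is the discrete sum of the slices $\{x:x_i=\ell\}$, $\ell\in L$. The set $F_k^i$ meets each slice in a clopen copy of $(Z_{\le r(\ell)})^{k-1}$. So $F_k^i$ is closed in $\{x:x_i\in L\}$, hence in $Z^k$, and it is a discrete sum of Čech-complete spaces. By (F4), $F_k$ is Čech-complete. $\square$

For $k=1$ this reads $Z=D\cup L$.

## 7. Copies of $Z$ converging to a point: the proof of the Main Theorem

Let $C=\{p\}\cup(\omega\times\beta Z)$ be the one-point compactification of $\omega\times\beta Z$, and let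
$$X=\{p\}\cup(\omega\times Z)\subset C .$$
A compact subset of $\omega\times\beta Z$ lies in finitely many copies of $\beta Z$, so the sets $U_n=\{p\}\cup([n,\omega)\times Z)$ form a neighborhood base at $p$ in $X$. They are clopen, as are the sets $\{n\}\times Z$. Since $Z\subset W$ is first countable and zero-dimensional, so is $X$.

**Step 1: $X$ is not locally Čech-complete at $p$.** A neighborhood $V$ of $p$ contains some $U_n$, so it contains $\{n\}\times Z\cong Z$ as a closed subset. If $V$ were Čech-complete, $Z$ would be, contradicting Claim 2.

**Step 2: the decomposition.** Following Section 4, let $E=E_2$, $F=F_2$ and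
$$X_0=\{(p,p)\}\cup\{((n,x),(m,y)):n,m<\omega,\ (x,y)\in E\},$$
$$X_1=\big((\omega\times Z)\times\{p\}\big)\cup\big(\{p\}\times(\omega\times Z)\big)\cup\{((n,x),(m,y)):n,m<\omega,\ (x,y)\in F\}.$$
Since $Z^2=E\cup F$, we have $X^2=X_0\cup X_1$. Let $B_{nm}=(\{n\}\times\beta Z)\times(\{m\}\times\beta Z)$, a compact clopen subset of $C^2$. The space $C^2$ is the disjoint union of the $B_{nm}$ and the two axes $(C\times\{p\})\cup(\{p\}\times C)$. Put $E_{nm}=X_0\cap B_{nm}\cong E$ and $F_{nm}=X_1\cap B_{nm}\cong F$. Both are Čech-complete by Claim 3.

**Step 3: $X_0$ is Čech-complete.** We find a compact set around $X_0$ with $\sigma$-compact remainder. Let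
$$\hat T=(C\times\{p\})\cup(\{p\}\times C)\cup\bigcup_{n,m}\overline{E_{nm}},$$
closures in $B_{nm}$. Its complement in $C^2$ is $\bigcup_{n,m}(B_{nm}\setminus\overline{E_{nm}})$, which is open, so $\hat T$ is compact. It contains $X_0$, and
$$\hat T\setminus X_0=\bigcup_n(\{n\}\times\beta Z)\times\{p\}\ \cup\ \bigcup_n\{p\}\times(\{n\}\times\beta Z)\ \cup\ \bigcup_{n,m}(\overline{E_{nm}}\setminus E_{nm}).$$
The first two unions are $\sigma$-compact because the axes without $(p,p)$ are countable unions of copies of $\beta Z$; the third is $\sigma$-compact by (F1). By (F2), $X_0$ is Čech-complete.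

**Step 4: $X_1$ is locally Čech-complete.** A point of $F_{nm}$ has the open Čech-complete neighborhood $F_{nm}=X_1\cap B_{nm}$ in $X_1$. Now take a point $((n,x),p)$. Here we use that $Z$ is locally Čech-complete: let $S=Z_{\le r(x)}$, a clopen Čech-complete subset of $Z$ containing $x$, and let $\bar S$ be its closure in $\beta Z$. The set
$$T=X_1\cap\big((\{n\}\times S)\times X\big)=(\{n\}\times S\times\{p\})\cup\bigcup_mM_m,\qquad M_m=F_{nm}\cap\big((\{n\}\times S)\times(\{m\}\times Z)\big),$$
is an open neighborhood of $((n,x),p)$ in $X_1$. Each $M_m$ is clopen in $F_{nm}$, hence Čech-complete. Let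
$$\hat T=(\{n\}\times\bar S\times\{p\})\cup\bigcup_m\overline{M_m},$$
closures in $B_{nm}$; note $\overline{M_m}\subset(\{n\}\times\bar S)\times(\{m\}\times\beta Z)$. The complement of $\hat T$ in the compact set $(\{n\}\times\bar S)\times C$ is
$$\bigcup_m\Big((\{n\}\times\bar S)\times(\{m\}\times\beta Z)\ \setminus\ \overline{M_m}\Big),$$
which is open there, so $\hat T$ is compact. Moreover
$$\hat T\setminus T=\big(\{n\}\times(\bar S\setminus S)\times\{p\}\big)\cup\bigcup_m(\overline{M_m}\setminus M_m),$$
which is $\sigma$-compact by (F1), applied to the Čech-complete spaces $S$ and $M_m$. By (F2), $T$ is Čech-complete. Points $(p,(n,x))$ are treated in the same way with the coordinates exchanged; $F$ is symmetric.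

This proves the Main Theorem: the Question has a negative answer in ZFC. $\blacksquare$

## 8. Higher powers of $X$: the proof of Theorem A

Let $k\ge2$ and let $C,X$ be as in Section 7. We sort points by the number of coordinates different from $p$. For $k=3$, for instance, the points with exactly $0$, $1$ or $2$ such coordinates go to $X_0,X_1,X_2$ respectively, and the points with all three coordinates different from $p$ are shared by $X_0$ and $X_1$ by means of $E_3$ and $F_3$.

**Step 1: blocks and pieces.** For $G\subset\{1,\dots,k\}$ and $s\in\omega^G$ let $B_{G,s}$ be the set of $c\in C^k$ with $c_i\in\{s_i\}\times\beta Z$ for $i\in G$ and $c_i=p$ for $i\notin G$. These countably many compact blocks partition $C^k$. The *full* blocks, with $G=\{1,\dots,k\}$, are open. In the full block of $s$ let $E^s,F^s$ be the copies of $E_k,F_k$. Let $V_j=\bigcup\{X^k\cap B_{G,s}:|G|=j\}$ and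
$$X_0=V_0\cup\bigcup_sE^s,\qquad X_1=V_1\cup\bigcup_sF^s,\qquad X_j=V_j\quad(2\le j\le k-1).$$
By Claim 3 the union of all $E^s\cup F^s$ is $V_k$, so these $k$ sets cover $X^k$.

**Step 2: $X_j$ for $2\le j\le k-1$.** Let $|G|=j$. Within $V_j$, the set $X^k\cap B_{G,s}$ is given by the open conditions $c_i\in\{s_i\}\times\beta Z$, $i\in G$, since the other coordinates are then forced to be $p$. So it is open in $V_j$. It is homeomorphic to $Z^j$, which is locally Čech-complete by Claim 1 and (F5). Hence $V_j$ is locally Čech-complete.

**Step 3: $X_0$.** Let $\hat T$ be the union of all non-full blocks and all $\overline{E^s}$, closures in the full blocks. Its complement is the union of the sets (full block of $s$)$\,\setminus\overline{E^s}$, which is open. So $\hat T$ is compact. Among the non-full blocks, $X_0$ meets only the block with $G=\emptyset$, which is the single point $(p,\dots,p)\in X_0$. So $\hat T\setminus X_0$ is the union of the countably many compact non-full blocks with $G\ne\emptyset$ and of the sets $\overline{E^s}\setminus E^s$, and it is $\sigma$-compact by (F1). By (F2), $X_0$ is Čech-complete.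

**Step 4: $X_1$.** A point of $F^s$ has the Čech-complete neighborhood $F^s$, which is open in $X_1$. Consider a point with $c_i=(n,x)$ and all other coordinates $p$. Let $S=Z_{\le r(x)}$ and let $\bar S$ be its closure in $\beta Z$; since $S$ is clopen in $Z$, $\bar S$ is clopen in $\beta Z$ and $\bar S\cap Z=S$. Then $Q=\{c\in C^k:c_i\in\{n\}\times\bar S\}$ is clopen in $C^k$ and compact. Let $T=X_1\cap Q$, an open neighborhood of the point in $X_1$, and let $M^s=F^s\cap Q$, which is clopen in $F^s$ and therefore Čech-complete. Let $\hat T$ be the union of the traces on $Q$ of all non-full blocks and of all $\overline{M^s}\subset Q$. Its complement in $Q$ is the union over $s$ of the traces of the full blocks minus $\overline{M^s}$, which is open. So $\hat T$ is compact. A point of $V_1\cap Q$ has $c_i\ne p$, so among the non-full blocks $T$ meets only the one with $G=\{i\}$, $s_i=n$, and there it consists of the points with $c_i\in\{n\}\times S$. Hence $\hat T\setminus T$ is the union of a copy of $\bar S\setminus S$ (in that block), the compact traces of the countably many other non-full blocks, and the sets $\overline{M^s}\setminus M^s$. By (F1) it is $\sigma$-compact, and (F2) shows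 that $T$ is Čech-complete. $\square$

## 9. Sharpness of Theorem B, and the paracompact case

*Proof of Theorem C.* (1) The space $Z$ of Section 5 is not Čech-complete by Claim 2, and each $Z^k$ is a union of two Čech-complete subspaces by Claim 3. For $k\ge2$, repeating a piece makes this a union of $k$ Čech-complete subspaces. So the conclusion of Theorem B cannot be improved to "$X$ is Čech-complete". With $k=2$ and $Y_1=Y_2=Z$ we see that in the first part it is not enough that both factors are not Čech-complete. (2) In Section 7, $X_0$ is Čech-complete, $X_1$ is locally Čech-complete, and $X$ is not locally Čech-complete. $\square$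

*Proof of the Corollary.* We show that a paracompact locally Čech-complete space $V$ is Čech-complete; then Theorem B with $k=2$ applies. By (F5), $V$ has a cover by open Čech-complete sets. By paracompactness it has a locally finite closed cover $\{P_t\}$ refining that cover. Each $P_t$ is a closed subset of a Čech-complete set, so it is Čech-complete. Consider the natural map $\bigoplus_tP_t\to V$. It is closed, because the union of a locally finite family of closed sets is closed, and its fibers are finite. So it is perfect, and $V$ is a perfect image of a Čech-complete space. $\square$

## 10. What survives: the proof of Theorem D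

We now carry out the slice argument of Section 4 with one Čech-complete and one locally Čech-complete piece. One preparation concerns countable character.

**Lemma 2.** *Let $U$ be a subspace of $X$ and of a compact space $C$. Let $x\in G\subset U$ with $G$ a $G_\delta$-set in $C$, and let $O\ni x$ be open in $C$ such that $O\cap U$ is open in $X$. Then $x$ lies in a compact set $M\subset G\cap O$ that has countable character in $X$.*

*Proof.* Let $G=\bigcap_nO_n$ with $O_n$ open in $C$. Put $W_0=O$ and choose open $W_{n+1}\ni x$ in $C$ with $\overline{W_{n+1}}\subset W_n\cap O_n$. Then $M=\bigcap_nW_n=\bigcap_{n\ge1}\overline{W_n}$ is compact, contains $x$, and lies in $G\cap O$. If $O'\supset M$ is open in $C$, the decreasing compact sets $\overline{W_n}\setminus O'$, $n\ge1$, have empty intersection, so some $W_n\subset O'$. The sets $W_n\cap U$ are open in $O\cap U$, hence in $X$, and they contain $M$. If $P\supset M$ is open in $X$, then $P\cap U=O'\cap U$ for some $O'$ open in $C$, and $W_n\subset O'$ gives $W_n\cap U\subset P$. $\square$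

*Proof of Theorem D.* A point outside $N(X)$ has an open Čech-complete neighborhood $V$ in $X$. Lemma 2 with $U=G=V$ and $C=O=\beta V$ puts it into a compact set of countable character in $X$. Now let $p\in N(X)$, say $(p,p)\in X_0$ (the other case is the same with indices exchanged).

**Step 1: localize at $p$.** By (F5) some open neighborhood of $(p,p)$ in $X_0$ is Čech-complete. It contains $X_0\cap U^2$ for some closed neighborhood $U$ of $p$. Then $X_0':=X_0\cap U^2$ is closed in that neighborhood, so it is Čech-complete. The set $X_1':=X_1\cap U^2$ is closed in $X_1$, so it is locally Čech-complete. Clearly $U^2=X_0'\cup X_1'$. Let $C=\beta U$ and $N'=N(U)$. A point of $\operatorname{int}U$ has a Čech-complete neighborhood in $U$ if and only if it has one in $X$, by (F5). Thus $N'\cap\operatorname{int}U=N(X)\cap\operatorname{int}U\ni p$. Closures below are in $C^2$.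

**Step 2: both pieces are dense along bad slices,** that is, $(C\setminus U)\times N'\subset\overline{X_0'}\cap\overline{X_1'}$. If $(z,q)\notin\overline{X_i'}$ with $q\in N'$, an open box $S\times T\ni(z,q)$ misses $X_i'$. So $(S\times T)\cap U^2$ is an open subset of $X_{1-i}'$, hence locally Čech-complete. Pick $s\in S\cap U$. The closed subset $\{s\}\times(T\cap U)$ is locally Čech-complete. But $T\cap U$ is an open subset of $U$ containing $q\in N'$. This is a contradiction.

**Step 3: slicing $X_0'$.** By (F1), $X_0'=\overline{X_0'}\cap H$ with $H$ a $G_\delta$-set in $C^2$. For $q\in N'$ put $G_q=\{z\in C:(z,q)\in H\}$, a $G_\delta$-set in $C$. If $z\in G_q\setminus U$, then by Step 2 $(z,q)\in\overline{X_0'}\cap H=X_0'\subset U^2$, which is impossible. So $G_q\subset U$.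

**Step 4: $N'\times N'$ is disjoint from $X_1'$.** Suppose $(x,q)\in X_1'$ with $x,q\in N'$. By (F5) there is an open box $S\times T\ni(x,q)$ in $C^2$ with $X_1'\cap(S\times T)$ Čech-complete. By (F1) this set equals $\overline{X_1'\cap(S\times T)}\cap H'$ with $H'$ a $G_\delta$-set in $C^2$. As $S\times T$ is open, $\overline{X_1'}\cap(S\times T)\subset\overline{X_1'\cap(S\times T)}$. Therefore
$$X_1'\cap(S\times T)=\overline{X_1'}\cap(S\times T)\cap H'. \tag{2}$$
Let $G'=\{z\in S:(z,q)\in H'\}$, a $G_\delta$-set in $C$. If $z\in G'\setminus U$, then Step 2 and (2) give $(z,q)\in X_1'\subset U^2$, which is impossible. So $G'\subset U$. For $y\in S\cap U$ we have $(y,q)\in U^2$. Either $(y,q)\in X_0'\subset H$, and then $y\in G_q$; or $(y,q)\in X_1'\cap(S\times T)\subset H'$, and then $y\in G'$. Thus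
$$S\cap U=(S\cap G_q)\cup G'$$
is $G_\delta$ in $C$, hence Čech-complete. It is a neighborhood of $x$ in $U$, which contradicts $x\in N'$.

**Step 5: $N(X)$ is locally Čech-complete at $p$.** By Step 4, $N'\times N'\subset X_0'$. It is closed there, because $N'$ is closed in $U$, so it is Čech-complete. Hence so is its closed subspace $N'\times\{p\}\cong N'$. The set $N(X)\cap\operatorname{int}U=N'\cap\operatorname{int}U$ is open in $N'$, hence Čech-complete, and it is a neighborhood of $p$ in $N(X)$. As $p\in N(X)$ was arbitrary, $N(X)$ is locally Čech-complete.

**Step 6: $p$ lies in a compact set of countable character.** We have $(p,p)\in X_0'\subset H$, so $p\in G_p\subset U$ by Step 3. Write $\operatorname{int}U=O\cap U$ with $O$ open in $C$, and apply Lemma 2 with $x=p$ and $G=G_p$. $\square$
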